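# Regular scalar equations for the components of a polynomial system

## 1. Eliminating the other unknowns: order $r+1$, and where it stalls

Consider a polynomial system "in squares only",
$$u_k'=\sum_{i=1}^m a_{ki}u_i^2,\qquad u_k|_{t=0}=b_k,\qquad k=1,\dots,m, \tag{1}$$
with real or complex constants $a_{ki},b_k$. It has a unique analytic solution near $t=0$. A *regular initial value problem* (regular IVP) of order $n\ge1$ is
$$x^{(n)}=\frac{F(t,x,x',\dots,x^{(n-1)})}{G(t,x,x',\dots,x^{(n-1)})},\qquad x^{(k)}|_{t=0}=a_k\quad(0\le k\le n-1), \tag{2}$$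
with polynomials $F,G$ such that $G(0,a_0,\dots,a_{n-1})\ne0$. The right side is then holomorphic near the initial point, so the solution exists and is unique. We ask whether each component of (1), say $u_1$, is the solution of some regular IVP (2), where of course $a_k=u_1^{(k)}(0)$. This is Conjecture 2 of "The Unifying View on Ordinary Differential Equations and Automatic Differentiation, yet with a Gap to Fill" (http://www.taylorcenter.org/Gofen/GapInUnifyingView.pdf). The case $m=2$ is known.

The answer one would first guess is: yes, with order at most $m+1$, by elimination. The functions $u,u',u'',\dots$ (with $u=u_1$) are all polynomials in the $m$ functions $u_1,\dots,u_m$, so they satisfy an algebraic relation. Take the first relation, differentiate it once, and solve for the top derivative. Let us make this precise. Write $\mathbb C\{t\}$ for the ring of convergent power series (an integral domain) and $f_n=u^{(n)}$.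

**Lemma 1 (elimination).** Let $u\in\mathbb C\{t\}$ be nonconstant, let $K=\mathbb C(f_0,f_1,\dots)$, and suppose that $r=\operatorname{trdeg}_{\mathbb C}K$ is finite. Then $r\ge1$, the germs $f_0,\dots,f_{r-1}$ are algebraically independent, $K=\mathbb C(f_0,\dots,f_r)$, and there is an irreducible $\varphi\in\mathbb C[X_0,\dots,X_r]$ with $\varphi(f_0,\dots,f_r)=0$, $\frac{\partial\varphi}{\partial X_r}(f_0,\dots,f_r)\neq0$ in $\mathbb C\{t\}$, and
$$f_{r+1}=-\Big(\sum_{i<r}\frac{\partial\varphi}{\partial X_i}(f_0,\dots,f_r)\,f_{i+1}\Big)\Big/\frac{\partial\varphi}{\partial X_r}(f_0,\dots,f_r). \tag{3}$$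

*Proof.* Let $n$ be minimal with $f_0,\dots,f_n$ algebraically dependent. If $n=0$, then $u$ is a root of a nonzero polynomial over $\mathbb C$. That polynomial splits into linear factors and $\mathbb C\{t\}$ is a domain, so $u$ would be constant. Hence $n\ge1$. The relations among $f_0,\dots,f_n$ form a prime ideal of $\mathbb C[X_0,\dots,X_n]$. It has height one, because $\mathbb C(f_0,\dots,f_n)$ has transcendence degree $n$. A height-one prime in a unique factorization domain is generated by an irreducible element $\varphi$. It involves $X_n$, because $f_0,\dots,f_{n-1}$ are independent. The polynomial $\partial\varphi/\partial X_n$ is nonzero of smaller degree in $X_n$, so it is not a multiple of $\varphi$, and its value at $(f_0,\dots,f_n)$ is not zero. Differentiating $\varphi(f_0,\dots,f_n)=0$ gives (3) with $n$ in place of $r$. So $f_{n+1}\in\mathbb C(f_0,\dots,f_n)$, and this field is stable under $d/dt$. Hence it contains all $f_j$ and equals $K$. It is algebraic over $\mathbb C(f_0,\dots,f_{n-1})$, so $r=n$. $\square$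

For a component of (1) we have $K\subset\mathbb C(u_1,\dots,u_m)$, so $r\le m$. Equation (3) is a regular IVP exactly when its denominator does not vanish at $t=0$. Here are some tests.

*One unknown.* For $u'=au^2$ we take $F=aX_0^2$, $G=1$.

*Two unknowns.* Let $u_1'=u_2^2$, $u_2'=u_1^2$, $u=u_1$. Then $(u_1^3)'=3u_1^2u_2^2=(u_2^3)'$, so $u_1^3-u_2^3=c$ with $c=b_1^3-b_2^3$, and $u'^3=u_2^6=(u^3-c)^2$. Suppose $c\ne0$. Then $(X_0^3-c)^2$ is not a cube in $\mathbb C(X_0)$, so $\varphi=X_1^3-(X_0^3-c)^2$ is irreducible. Here $r=1$, and (3) reads $u''=2u^2(u^3-c)u'/u'^2$. Its denominator (up to the factor 3) is $u'^2$, with value $b_2^4$ at $t=0$. If $b_2\ne0$, the guess is confirmed.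

Now let $b=(1,0)$, so $c=1$. The denominator vanishes at $0$. The failure is not just a matter of unfortunate algebra: we have
$$u_2=t+\cdots,\qquad u-1=\tfrac{t^3}3+\cdots,\qquad u'=t^2+\cdots,\qquad u''=2u_1^2u_2=2t+\cdots .$$
If $u''=F(u,u')/G(u,u')$ with $G(1,0)\ne0$, the right side is a power series in $u-1$ and $u'$, hence has no term in $t^1$, while $u''$ has one. Similarly $u'=F(u)/G(u)$ with $G(1)\neq 0$ is impossible, because the right side has no $t^2$ term. So no regular equation of order $\le2$ without explicit $t$ exists. But order 3 works: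
$$u'''=4u_1u_1'u_2+2u_1^2u_2'=4u_1u_2^3+2u_1^4=4u(u^3-1)+2u^4=6u^4-4u .$$
The answer "yes" survives; the order $r+1=2$ does not.

*The germs $t^pe^t$.* Let $u=t^pe^t$, $p\ge1$. It is a component of the linear system satisfied by $t^pe^t,t^{p-1}e^t,\dots,e^t$. (Theorem 2(b) below turns any polynomial system into one in squares.) With $w=u'/u=1+p/t$ we have $w'=-(w-1)^2/p$ and $u''/u=w'+w^2$, so
$$p\,u\,u''=p\,u'^2-(u'-u)^2 .$$
Solving for $u''$ means dividing by $u$, which vanishes at $0$. Yet $(d/dt-1)^{p+1}u=0$ is a regular equation of order $p+1$. Section 9 shows that no smaller order is possible. Since $\mathbb C(u,u',\dots)\subset\mathbb C(t,e^t)$, we have $r\le2$. So no bound on the order in terms of $r$ can hold.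

One could still hope that elimination, continued to higher order, must eventually produce a nonvanishing denominator. It need not. Lemma 1 applies to every germ with $r$ finite, and for some of these the answer is no. To see this, we need a small lemma that will be used again.

**Lemma 2 (coefficients).** Let $k\subset\mathbb C$ be a subfield and let $u$ be an analytic germ with $u^{(N)}(0)\in k$ for all $N$. If $u$ solves a regular IVP (2) of order $n$, it solves one of order $n$ in which $F,G$ have coefficients in $k$. If the given $F,G$ do not involve $t$, neither do the new ones.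

*Proof.* Fix $n$ and a degree bound for $F$ and $G$, and treat their coefficients as finitely many unknowns (using only monomials without $t$ in the second case). The condition $u^{(n)}G(t,u,\dots,u^{(n-1)})-F(t,u,\dots,u^{(n-1)})=0$ says that each Taylor coefficient vanishes. This is a homogeneous linear system over $k$ in finitely many unknowns, so its complex solutions are spanned by its solutions over $k$. The linear form $(F,G)\mapsto G(0,a_0,\dots,a_{n-1})$ is nonzero on some complex solution, hence on some solution over $k$. $\square$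

*A germ with no regular equation.* Let $u=(e^t-1)/t=\sum_{N\ge0}t^N/(N+1)!$, so $u^{(N)}(0)=\frac1{N+1}$. All derivatives lie in $\mathbb C(t,e^t)$, so Lemma 1 applies. Suppose $u$ solved a regular IVP (2) of order $n$. By Lemma 2 we may take $F,G$ over $\mathbb Q$. Choose a prime $\ell>n$ so large that $F$ and $G$ have coefficients in $\mathbb Z_{(\ell)}$ (rationals with denominator prime to $\ell$) and $G(0,a_0,\dots,a_{n-1})$ is a unit of $\mathbb Z_{(\ell)}$. The derivation with $t\mapsto1$, $X_i\mapsto X_{i+1}$ for $i<n-1$, $X_{n-1}\mapsto F/G$ preserves the ring $\mathbb Z_{(\ell)}[t,X_0,\dots,X_{n-1},1/G]$. Its $N$-th iterate applied to $X_0$, evaluated at $(0,a_0,\dots,a_{n-1})$, is $u^{(N)}(0)$. So all $u^{(N)}(0)$ lie in $\mathbb Z_{(\ell)}$. But $u^{(\ell-1)}(0)=1/\ell$, a contradiction.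

So a proof must use more than the existence of an algebraic relation. It must use that $u$ is carried by the flow of a polynomial vector field through the initial point.

## 2. The two theorems

**Theorem 1.** Let $\mathbf u=(u_1,\dots,u_m)$ be the analytic solution near $t=0$ of $\mathbf u'=\mathbf p(\mathbf u)$, $\mathbf u(0)=b$, where $\mathbf p$ is a polynomial vector field of any degree with complex coefficients (for example (1)). Put $u=u_1$, $a_n=u^{(n)}(0)$. Then there are $n\ge1$ and polynomials $F,G$ in $n$ variables with
$$u^{(n)}=\frac{F(u,u',\dots,u^{(n-1)})}{G(u,u',\dots,u^{(n-1)})}\ \text{ near }t=0,\qquad G(a_0,\dots,a_{n-1})\ne0 .$$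

Since a regular IVP has only one solution, $u$ is its unique solution. Thus Conjecture 2 is true for every $m$, even with an equation that does not involve $t$.

For an analytic germ $u$ let
$$O_n=\{F/G:\ F,G\in\mathbb C[u,u',\dots,u^{(n-1)}],\ G|_{t=0}\ne0\}. \tag{4}$$

**Theorem 2.**

(a) In Theorem 1, $F,G$ can be chosen with coefficients in any subfield $k\subset\mathbb C$ containing the coefficients of $\mathbf p$ and the $b_k$; in particular they can be chosen real for real data.

(b) For an analytic germ $u$ at $t=0$ the following are equivalent: (i) $u$ is a component of a squares-only IVP (1); (ii) $u$ is a component of an autonomous polynomial IVP; (iii) $u$ is a component of an IVP $x_k'=F_k(t,x)/G_k(t,x)$ with polynomials $F_k,G_k$ and $G_k\ne0$ at the initial point; (iv) $u$ solves a regular IVP (2); (v) $u$ solves a regular IVP (2) with $F,G$ independent of $t$.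

(c) In the situation of Theorem 1 the chain $O_1\subset O_2\subset\cdots$ is stationary. If $u$ is not constant, its final term is a regular local ring of dimension $r=\operatorname{trdeg}_{\mathbb C}\mathbb C(u,u',\dots)$.

(d) The order cannot be bounded in terms of $r$: for $u=t^pe^t$ (so $r\le2$) the least order of a regular IVP (2), even with explicit $t$ allowed, is exactly $p+1$.

If $u$ is constant, then $u'=0$ proves Theorem 1. From here through Section 7, $u$ is a nonconstant component as in Theorem 1.

## 3. Local rings, valuation rings and Taylor homomorphisms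

All rings are commutative and contain $\mathbb C$; homomorphisms are $\mathbb C$-algebra homomorphisms. Put $D=d/dt$ and
$$R=\mathbb C[f_0,f_1,\dots]\ \subset\ S_0=\mathbb C[u_1,\dots,u_m]\ \subset\ \mathbb C\{t\},\qquad \mathfrak m=\{f\in R:f(0)=0\},\qquad K=\operatorname{Frac}R .$$
Both $R$ and $S_0$ are stable under $D$. By definition $R_{\mathfrak m}=\bigcup_nO_n$, and Theorem 1 says that $f_n\in O_n$ for some $n\ge1$. This would be clear if $R_{\mathfrak m}$ were *essentially of finite type*, that is, a localization of a finitely generated $\mathbb C$-algebra: finitely many generators would all lie in one $O_n$. The whole proof aims at this finiteness.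

*Running example.* Let $u=t^2e^t$ and $X=e^t$. The system is $u_1'=u_1+2u_2$, $u_2'=u_2+u_3$, $u_3'=u_3$ with $(u_1,u_2,u_3)=(t^2X,tX,X)$ and $b=(0,0,1)$. Here $f_0=t^2X$, $f_1=(t^2+2t)X$, $f_2=(t^2+4t+2)X$, so $R=\mathbb C[X,tX,t^2X]$. Since $X(0)=1$, the ring $R_{\mathfrak m}$ contains $t=tX/X$, and $R_{\mathfrak m}=\mathbb C[t,X]_{(t,X-1)}$, which equals $O_3$. The ring $O_2=\mathbb C[u,u']_{(u,u')}$ is smaller: it does not contain $u''$, as Section 9 shows.

**Definition (domination).** A local ring $L'$ with maximal ideal $\mathfrak m_{L'}$ *dominates* a local subring $L$ if $\mathfrak m_{L'}\cap L=\mathfrak m_L$.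

**Definition (valuation ring, rank).** A subring $\mathcal V$ of a field $K$ is a *valuation ring of $K$* if for each $x\in K^*$ at least one of $x,x^{-1}$ is in $\mathcal V$. It is local, and its *valuation* is $v:K^*\to\Gamma=K^*/\mathcal V^*$, with $\Gamma$ written additively and ordered so that $v(x)\ge0$ means $x\in\mathcal V$. Its primes form a chain. The *rank* is the number of nonzero primes, if finite.

*Example.* In $\mathbb C(x)$ the fractions defined at $x=0$ form a valuation ring of rank one. In $\mathbb C(x,y)$ the ring
$$\mathcal V=\{f\in\mathbb C(x)[y]_{(y)}:\ f \bmod y\in\mathbb C[x]_{(x)}\}$$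
is a valuation ring of rank two: compare first the order in $y$, then the order in $x$ of the leading coefficient. It dominates $\mathbb C[x,y]_{(x,y)}$. If $N_1$ denotes its middle prime (order in $y$ positive), then $\mathcal V_{N_1}=\mathbb C(x)[y]_{(y)}$ and $\mathcal V/N_1=\mathbb C[x]_{(x)}$ both have rank one.

We use these textbook facts. Every local subring of a field is dominated by a valuation ring of that field. If $N\subset N'$ are primes of a valuation ring $\mathcal V$, then $\mathcal V_{N'}/N\mathcal V_{N'}$ is a valuation ring. The value group of a valuation ring of rank one embeds in $\mathbb R$. Moreover $N\mathcal V_{N'}=N$ for $N\subset N'$. Indeed, let $a\in N$ and $s\notin N'$. Then $v(a)>v(s)$, since otherwise $s\in a\mathcal V\subset N$. So $a/s\in\mathcal V$, and $s\cdot(a/s)\in N$ with $s\notin N$ gives $a/s\in N$.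

**Definition (Taylor homomorphism).** For a derivation $D$ of a ring $C$ and a homomorphism $\psi:C\to C'$, put
$$T_\psi(f)=\sum_{n\ge0}\psi(D^nf)\frac{t^n}{n!}\in C'[[t]] .$$

By the Leibniz rule for $D^n(fg)$, $T_\psi$ is a ring homomorphism, and $T_\psi(Df)=\frac d{dt}T_\psi(f)$. Its constant term is $\psi(f)$. For example, if $C=R$ and $\psi(f)=f(0)$, then $T_\psi(f)$ is the Taylor series of $f$ itself.

**How the proof will go.** In Section 4 we construct a regular local ring $A$, essentially of finite type and stable under $D$, with $R_{\mathfrak m}\subset A\subset K$, such that $A$ dominates $R_{\mathfrak m}$, has residue field $\mathbb C$, and has $\mathfrak m_A=\mathfrak mA$. By Nakayama's lemma, $A=R_{\mathfrak m}$ follows as soon as $A$ is a finite $R_{\mathfrak m}$-module. This last point is not automatic. Take the local ring $L$ of the node $y^2=x^2(x+1)$ at the origin, with $x=s^2-1$, $y=s(s^2-1)$, and $A=\mathbb C[s]_{(s-1)}$. Fraction fields and residue fields agree and $\mathfrak m_LA=(s-1)A=\mathfrak m_A$. But $A\neq L$, because elements of $L$ have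 equal values at $s=1$ and $s=-1$. The ring $A$ is not integral over $L$, because $1/(s+1)\in A$ is not in $\mathbb C[s]_{(s+1)}$, which dominates $L$. What spoils the node is a second valuation ring over the same point.

In our situation a second *point* is impossible for a simple reason. Suppose $A_1=\mathbb C[Y_1,\dots,Y_l]$ is a $D$-stable ring between $R$ and $K$, and $Q\ne0$ and $P_j=QY_j$ lie in $R$. If $\chi:A_1\to\mathbb C$ satisfies $\chi(f)=f(0)$ on $R$, then $T_\chi(Q)$ is the nonzero germ $Q$ and $T_\chi(Q)T_\chi(Y_j)=T_\chi(P_j)$ is the germ $P_j$. So $T_\chi(Y_j)=P_j/Q$, and $\chi(Y_j)$ is determined. What remains is to control valuation rings on which some $Y_j$ might be infinite. For this we replace $\mathbb C$ by a valued field and study a solution $P_j(t)/Q(t)$ that is a Laurent series, close to a power series solution. Section 5 shows that such a solution has no negative powers.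

## 4. A regular local ring above $R_{\mathfrak m}$

**Step 1: the orbit closure is smooth at $b$.** This provides local coordinates at the initial point. Let $\mathfrak P=\ker(\mathbb C[X_1,\dots,X_m]\to\mathbb C\{t\},\ X_k\mapsto u_k)$, a prime ideal, and let $V\subset\mathbb C^m$ be its variety, of dimension $d$. So $S_0=\mathbb C[V]$, and $\mathbf u(s)\in V$ for small $s$. If $\varphi\notin\mathfrak P$, then $\varphi(\mathbf u(t))$ is a nonzero germ, so
$$\varphi(\mathbf u(s))\ne0\quad\text{for all small }s\ne0 . \tag{5}$$
In particular, for small $s\neq0$ the point $\mathbf u(s)$ lies in any given nonempty Zariski open subset of $V$.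

Let $\mathfrak X=\sum_kp_k\,\partial/\partial X_k$. Since $(\mathfrak X\varphi)(\mathbf u(t))=\frac d{dt}\varphi(\mathbf u(t))$, we have $\mathfrak X\mathfrak P\subset\mathfrak P$, and $\mathfrak X$ induces $D$ on $S_0$. Let $\Phi_s(x)$ be the local flow of $\mathfrak X$, holomorphic for $|s|<\varepsilon$ and $x$ in a neighborhood $U$ of $b$, with $\Phi_s(b)=\mathbf u(s)$. We take $\varepsilon$ so small that $d_b\Phi_s$ is invertible. For a polynomial $\varphi$, the function $\varphi(\Phi_s(x))$ is holomorphic on this fixed domain, and its $j$-th $s$-derivative at $s=0$ is $(\mathfrak X^j\varphi)(x)$. So $\varphi\circ\Phi_s=\sum_j\frac{s^j}{j!}\mathfrak X^j\varphi$, locally uniformly in $x$, and we may differentiate termwise in $x$. With the isomorphism $\tau_s:\lambda\mapsto\lambda\circ d_b\Phi_s$ of $(\mathbb C^m)^*$,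
$$\tau_s(d_{\mathbf u(s)}\varphi)=\sum_{j\ge0}\frac{s^j}{j!}\,d_b(\mathfrak X^j\varphi). \tag{6}$$

For $x\in V$ let $C_x=\operatorname{span}\{d_x\varphi:\varphi\in\mathfrak P\}$. By the Jacobian criterion, $\dim C_x\le m-d$, with equality exactly where the local ring of $V$ is regular, and this happens on a nonempty Zariski open set. By (5), equality holds at $\mathbf u(s)$ for small $s\ne0$. For $\varphi\in\mathfrak P$ all $\mathfrak X^j\varphi$ are in $\mathfrak P$, and the finite-dimensional space $C_b$ is closed. So (6) gives $\tau_s(C_{\mathbf u(s)})\subset C_b$. Hence $m-d=\dim C_{\mathbf u(s)}\le\dim C_b\le m-d$. So $V$ is smooth at $b$, and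
$$\tau_s(C_{\mathbf u(s)})=C_b\qquad(s\ne0\text{ small}). \tag{7}$$
The local ring $S$ of $V$ at $b$ is regular of dimension $d$, with cotangent space $\mathfrak m_S/\mathfrak m_S^2=T_b^*V=(\mathbb C^m)^*/C_b$.

As a sanity check, the pair $(t^2,t^3)$ traces a cusp through the origin. By Step 1 it cannot solve an autonomous polynomial system in two unknowns, and indeed $(t^2)'=2t\notin\mathbb C[t^2,t^3]$.

**Step 2: the differentials of the $f_n$ at $b$ span a space of dimension $r$.** This will give local parameters taken from $R$. Let $\xi_n=\mathfrak X^nX_1$, a polynomial with image $f_n$ in $S_0$. For smooth $x\in V$ let $W_x\subset T_x^*V=(\mathbb C^m)^*/C_x$ be the span of the classes of all $d_x\xi_n$. We claim $\dim W_b=r$.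

First, $\dim W_x\le r$ at every smooth $x$. Take $r+1$ indices $n_0,\dots,n_r$ and a nonzero polynomial $\Pi$ of least degree with $\Pi(f_{n_0},\dots,f_{n_r})=0$. Then $\Pi(\xi_{n_0},\dots,\xi_{n_r})\in\mathfrak P$, so $\sum_i\partial_i\Pi(\xi_{n_0}(x),\dots,\xi_{n_r}(x))\,d_x\xi_{n_i}\in C_x$ for $x\in V$. Some $\partial_i\Pi$ is a nonzero polynomial of smaller degree, so $\partial_i\Pi(f_{n_0},\dots,f_{n_r})\ne0$. Hence the $d_x\xi_{n_i}$ are dependent modulo $C_x$ on a nonempty Zariski open subset of $V$. Let $\varphi_1,\dots,\varphi_e$ generate $\mathfrak P$; then $C_x$ is spanned by the $d_x\varphi_a$ for $x\in V$. The matrix with rows $d_x\varphi_a$, $d_x\xi_{n_i}$ has rank at most $m-d+r$ on that open set. So its minors of size $m-d+r+1$ vanish there, hence on all of $V$ by irreducibility. At a smooth $x$ we have $\dim C_x=m-d$, so the $r+1$ classes are dependent in $T^*_xV$.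

Second, $\dim W_x=r$ on a nonempty Zariski open set. By Lemma 1, $f_0,\dots,f_{r-1}$ are algebraically independent. Extend them to a transcendence basis of $\mathbb C(V)$. In characteristic $0$ the partial derivatives with respect to the basis extend to $\mathbb C(V)$, so there are derivations $\delta_0,\dots,\delta_{r-1}$ of $\mathbb C(V)$ over $\mathbb C$ with $\delta_if_j=1$ if $i=j$ and $0$ otherwise. The vector $(\delta_iX_1,\dots,\delta_iX_m)\in\mathbb C(V)^m$ is annihilated by all $d\varphi_a$, and $d\xi_j$ takes the value $\delta_if_j$ on it. Hence $d\xi_0,\dots,d\xi_{r-1}$ are independent over $\mathbb C(V)$ modulo the span of the $d\varphi_a$. Consequently the classes of $d_x\xi_0,\dots,d_x\xi_{r-1}$ are independent for $x$ in a nonempty open set.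

By (5), $\dim W_{\mathbf u(s)}=r$ for small $s\ne0$. By (7), $\tau_s$ induces an isomorphism $T^*_{\mathbf u(s)}V\to T^*_bV$. By (6) with $\varphi=\xi_n$ and $\mathfrak X^j\xi_n=\xi_{n+j}$, it maps $W_{\mathbf u(s)}$ into $W_b$. So $r\le\dim W_b\le r$.

In the running example $V$ is the cone $u_1u_3=u_2^2$, and $t,X-1$ are local coordinates at $b$. The differentials at $b$ are $df_0=0$, $df_1=2\,dt$, $df_2=4\,dt+2\,dX$: the last two span a plane, and $r=2$.

**Step 3: embedding $R$ in a power series ring in $r$ variables.** Choose $g_1,\dots,g_r\in\{f_n\}$ with independent differentials at $b$, and put $x_i=g_i-g_i(0)\in\mathfrak m$. Complete these to a regular system of parameters $x_1,\dots,x_r,h_1,\dots,h_{d-r}$ of $S$. Then $\widehat S=\mathbb C[[x,h]]$. Let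
$$B=\widehat S/(h)=\mathbb C[[x_1,\dots,x_r]],\qquad \iota:R\subset S\to B .$$
The constant term of $\iota(f)$ is the value of $f$ at $b$, which is $f(0)$.

We check that $\iota$ is injective. The $x_i$ are algebraically independent in $B$, hence also in $R$. Since $\operatorname{trdeg}K=r$ and $K$ is finitely generated (Lemma 1), $K$ is finite over $\mathbb C(x)$. Moreover $\ker\iota\cap\mathbb C[x]=0$. If $0\ne f\in\ker\iota$, take a relation $\sum_ic_if^i=0$ with $c_i\in\mathbb C[x]$; dividing by a power of $f$, we may assume $c_0\ne0$. Applying $\iota$ gives $c_0\in\ker\iota$, a contradiction. From now on $R\subset B$ and $K\subset\operatorname{Frac}B$, and $\mathfrak m=R\cap\mathfrak m_B$.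

**Step 4: extending $D$ to $B$.** Let $D_B=\sum_i(Dg_i)\,\partial/\partial x_i$ on $B$ (note $Dg_i\in R\subset B$), extended to $\operatorname{Frac}B$. The derivations $D$ and $D_B$ from $K$ to $\operatorname{Frac}B$ agree on the $x_i$, hence on $\mathbb C(x)$. A derivation on $\mathbb C(x)$ has only one extension to a separable algebraic extension, so $D=D_B$ on $K$.

**Step 5: the ring $A$.** Let $A_0$ be the integral closure of $\mathbb C[x]$ in $K$. It is a finite $\mathbb C[x]$-module, hence a finitely generated normal domain of dimension $r$, with fraction field $K$. Since $B$ is normal and $K\subset\operatorname{Frac}B$, we have $A_0\subset B$. Let $\mathfrak n_0=A_0\cap\mathfrak m_B$. Then $A_0/\mathfrak n_0\subset B/\mathfrak m_B=\mathbb C$, so $\mathfrak n_0$ is maximal with residue field $\mathbb C$. Put $A=(A_0)_{\mathfrak n_0}\subset B$, a normal local domain of dimension $r$, essentially of finite type.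

We claim $\widehat A=B$. By Zariski's theorem (the completion of a normal local domain essentially of finite type over a field is a normal domain), $\widehat A$ is a domain of dimension $r$. The inclusion $A\subset B$ is local and $B$ is complete, so it extends to $\widehat A\to B$. This map is onto, because the composite $\mathbb C[[x]]\to\widehat A\to B$ is the identity. Its kernel is a prime $\mathfrak q$ with $\dim\widehat A/\mathfrak q=\dim B=r=\dim\widehat A$. In a domain this forces $\mathfrak q=0$. So $\widehat A=B$ is faithfully flat over $A$, and $IB\cap A=I$ for each ideal $I$ of $A$. We draw two conclusions.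

$$\mathfrak m_A=(x_1,\dots,x_r)A\ \text{ with }x_i\in\mathfrak m,\qquad A/\mathfrak m_A=\mathbb C,\qquad A\text{ is regular of dimension }r. \tag{8}$$
Indeed $\mathfrak m_A=\mathfrak m_B\cap A=xB\cap A=xA$.

$$K\cap B=A,\qquad R\subset A,\qquad D(A)\subset A,\qquad \mathfrak m_A\cap R=\mathfrak m . \tag{9}$$
For the first equality, let $p/q\in B$ with $p,q\in A$, $q\neq0$; then $p\in qB\cap A=qA$. The rest follows: $R\subset K\cap B$; $D(A)\subset K$ and $D(A)=D_B(A)\subset B$; and $\mathfrak m_A\cap R=\mathfrak m_B\cap R=\mathfrak m$. So $A$ contains and dominates $R_{\mathfrak m}$.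

In the running example $d=r=2$, $x_1=f_1$, $x_2=f_2-2$, $B=\mathbb C[[t,X-1]]$, and $A=K\cap B=\mathbb C[t,X]_{(t,X-1)}$.

**Step 6: a finitely generated $D$-stable model.** We need a polynomial system for generators. Choose $h\in A_0\setminus\mathfrak n_0$ such that $A_1:=A_0[1/h]$ contains $u$ and $Dy$ for each $y$ in a finite set of generators of the $\mathbb C$-algebra $A_0$. This is possible, since these finitely many elements lie in $A=(A_0)_{\mathfrak n_0}$. Then $D(A_0)\subset A_1$ and $D(1/h)=-Dh/h^2\in A_1$, so $A_1$ is $D$-stable. It contains $u$, hence $R$. So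
$$R\subset A_1\subset A,\qquad A=(A_1)_{\mathfrak n_1},\quad \mathfrak n_1=\mathfrak m_A\cap A_1, \tag{10}$$
and we can write
$$A_1=\mathbb C[Y_1,\dots,Y_l],\qquad DY_j=G_j(Y_1,\dots,Y_l),\quad G_j\text{ polynomials over }\mathbb C. \tag{11}$$
Since $K=\operatorname{Frac}R$, there is $0\ne Q\in R$ with $P_j:=QY_j\in R$ for all $j$. Thus $A_1\subset R[1/Q]$.

## 5. A Laurent solution near a power series solution has no negative powers

**Lemma 3 (rank one).** Let $W\supset\mathbb C$ be a valuation ring of rank one with fraction field $E$, maximal ideal $N_W$ and residue field $\kappa$. Let $\psi:R\to W$ and $\bar\chi:A_1\to\kappa$ be homomorphisms with $\bar\chi|_R=\psi\bmod N_W$ and $T_{\bar\chi}(Q)\ne0$. Then there is a homomorphism $\chi:A_1\to W$ with $\chi|_R=\psi$ and $\chi\bmod N_W=\bar\chi$.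

Think of $\psi$ as a family of Taylor data over $W$, degenerating modulo $N_W$ to data for which the $Y_j$ have finite values. The lemma says that then the $Y_j$ are finite for the family too. The danger is a solution with a pole that moves towards $t=0$. Here is what that looks like. The function $y=1/(\epsilon-t)$ solves $y'=y^2$, $y(0)=1/\epsilon$, where $|\epsilon|<1$. On $|t|=\rho>|\epsilon|$ it is $-\sum_{n\ge0}\epsilon^nt^{-n-1}$, of size $\rho^{-1}>1$. So its negative part is large. The proof shows that this is typical: the negative part is either zero or not small.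

*Proof.*

**Step 1: absolute values and power series data.** Embedding the value group in $\mathbb R$, let $|\cdot|$ be an absolute value on $E$ with $W=\{|x|\le1\}$, $N_W=\{|x|<1\}$, let $\widehat E$ be the completion of $E$, and $\widehat W=\{x\in\widehat E:|x|\le1\}$. Since $\mathbb C\subset W$, $|c|=1$ for all $c\in\mathbb C^*$; in particular $|n|=1$ for every nonzero integer $n$.

Put $Q(t)=T_\psi(Q)=\sum q_nt^n$ and $P_j(t)=T_\psi(P_j)$, all in $W[[t]]$. Modulo $N_W$ the series $Q(t)$ becomes $T_{\bar\chi}(Q)\ne0$. Let $k$ be the order of the latter, so $|q_k|=1$ and $|q_n|<1$ for $n<k$. Choose $c_j\in W$ lifting $\bar\chi(Y_j)$, and let $\eta\in W[[t]]^l$ be the formal solution of $\eta'=G(\eta)$, $\eta(0)=c$; it exists because $\mathbb Q\subset W$. Modulo $N_W$, $\eta$ and $(T_{\bar\chi}(Y_j))_j$ solve the same formal initial value problem over $\kappa$, since $\frac d{dt}T_{\bar\chi}(Y_j)=T_{\bar\chi}(G_j(Y))=G_j(T_{\bar\chi}(Y))$. So they are equal. From $T_{\bar\chi}(P_j)=T_{\bar\chi}(Q)T_{\bar\chi}(Y_j)$ we see that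
$$e_j:=P_j(t)-Q(t)\eta_j(t)=\sum_ne_{j,n}t^n$$
has all coefficients in $N_W$. Now choose $\rho\in(0,1)$ so close to $1$ that the following finitely many inequalities hold:
$$|q_n|<\rho^{k-n}\ (n<k),\qquad |e_{j,n}|<\rho^{k-n}\ (n\le k,\ \text{all }j). \tag{12}$$
This is possible, since the left sides are $<1$ and the right sides tend to $1$ as $\rho\to1$.

**Step 2: a ring of Laurent series.** We need a ring in which $Q(t)$ can be inverted and sizes can be measured. Let $\mathcal L$ be the set of series $\sum_{n\in\mathbb Z}c_nt^n$ with $c_n\in\widehat E$ and $|c_n|\rho^n\to0$ as $n\to\pm\infty$, with $\|\sum c_nt^n\|=\max_n|c_n|\rho^n$. For $a,c\in\mathcal L$ and fixed $n$, $|a_ic_{n-i}|\rho^n=(|a_i|\rho^i)(|c_{n-i}|\rho^{n-i})\to0$ as $i\to\pm\infty$. So $\sum_ia_ic_{n-i}$ converges in the complete field $\widehat E$, and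
$$\rho^n\Big|\sum_ia_ic_{n-i}\Big|\le\max_i\,(|a_i|\rho^i)(|c_{n-i}|\rho^{n-i}) .$$
As $n\to\pm\infty$ the right side tends to $0$, because one of $|i|,|n-i|$ is at least $|n|/2$ and both factors are bounded. So products are defined in $\mathcal L$ and the norm is ultrametric and submultiplicative. The ring axioms hold for Laurent polynomials, which are dense, hence for $\mathcal L$ by continuity. As a space of sequences tending to $0$ over a complete field, $\mathcal L$ is complete. Termwise $\frac d{dt}$ maps $\mathcal L$ to itself, since $|n|\le1$, and the product rule holds because $n\sum_ia_ic_{n-i}=\sum_ii\,a_ic_{n-i}+\sum_i(n-i)a_ic_{n-i}$. Finally $W[[t]]\subset\mathcal L$ with norms $\le1$, and $\mathcal L^+:=\mathcal L\cap\widehat E[[t]]$ is a subring.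

**Step 3: the solution $P_j/Q$ is close to $\eta_j$.** Write $Q(t)=q_kt^k(1+\delta)$ in $\mathcal L$. The terms of $\delta$ with $n<k$ have norm $|q_n|\rho^{n-k}<1$ by (12), those with $n>k$ have norm at most $\rho$. So $\|\delta\|<1$, the geometric series inverts $1+\delta$, and $\|Q(t)^{-1}\|\le\rho^{-k}$. Also $\|e_j\|<\rho^k$: the terms with $n\le k$ have norm $<\rho^k$ by (12), those with $n>k$ have norm $\le\rho^{k+1}$. So
$$z_j:=Q(t)^{-1}e_j\quad\text{satisfies}\quad\|z_j\|<1 . \tag{13}$$
Since $T_\psi(Q)$ is invertible in $\mathcal L$, $T_\psi$ extends to a homomorphism $\theta:R[1/Q]\to\mathcal L$, and $\theta D=\frac d{dt}\theta$ by the quotient rule. Put $y_j=\theta(Y_j)=P_j(t)/Q(t)=\eta_j+z_j$. Applying $\theta$ to (11) gives $y'=G(y)$. Subtracting $\eta'=G(\eta)$,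
$$z_j'=H_j(z),\qquad H_j(w)=G_j(\eta+w)-G_j(\eta)=\sum_{\alpha\ne0}\gamma_{j,\alpha}w^\alpha, \tag{14}$$
a finite sum with $\gamma_{j,\alpha}\in W[[t]]$, so $\|\gamma_{j,\alpha}\|\le1$.

**Step 4: the negative part is zero.** Let $\pi$ be the projection of $\mathcal L$ onto the negative powers of $t$. It does not increase norms. It commutes with $d/dt$, since the derivative of a nonnegative power involves no negative power, and the derivative of a negative power is a negative power. Put $z_-=\pi z$, $z_+=z-z_-$, and use the maximum norm for vectors. Then $\|z_\pm\|\le\|z\|<1$. Since $H_j(z_+)\in\mathcal L^+$, (14) gives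
$$z_{-,j}'=\pi H_j(z)=\pi\big(H_j(z)-H_j(z_+)\big).$$
Each difference $(z_++z_-)^\alpha-z_+^\alpha$ is a sum of products with at least one factor $z_{-,i}$, all other factors being of norm $\le1$. Hence $\|z_-'\|\le\|z_-\|$. On the other hand, write $z_{-,j}=\sum_{n<0}c_{j,n}t^n$. No constant term is lost in differentiating, and $|n|=1$, so
$$\|z_-'\|=\max_{j,\,n<0}|n||c_{j,n}|\rho^{n-1}=\rho^{-1}\|z_-\| .$$
As $\rho^{-1}>1$, this forces $z_-=0$. So $y_j=\eta_j+z_j\in\mathcal L^+$ for all $j$, and $\theta(A_1)\subset\mathcal L^+$.

**Step 5: reading off $\chi$.** Let $\chi(a)$ be the constant term of $\theta(a)$, $a\in A_1$. This is a homomorphism $A_1\to\widehat E$ with $\chi|_R=\psi$. We have $\chi(Y_j)=c_j+z_j(0)$, where $z_j(0)$ is the constant term and $|z_j(0)|\le\|z_j\|<1$. So $\chi(Y_j)\in\widehat W$, with residue $\bar\chi(Y_j)$. Moreover $Q(t)y_j=P_j(t)$ in $\widehat E[[t]]$, with $Q(t)\ne0$ and $P_j(t)$ in $E[[t]]$. So $y_j=P_j/Q\in E((t))$, and $\chi(Y_j)\in E\cap\widehat W=W$. Thus $\chi(A_1)\subset W$, and $\chi\bmod N_W=\bar\chi$ since both agree on the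 generators $Y_j$. $\square$

## 6. Every valuation ring dominating $R_{\mathfrak m}$ dominates $A$

**Proposition 4.** Every valuation ring $\mathcal V$ of $K$ dominating $R_{\mathfrak m}$ contains $A$ and dominates $A$.

*Proof.*

**Step 1: the rank of $\mathcal V$ is at most $r$.** This allows an induction along primes. Let $0=N_0\subsetneq N_1\subsetneq\dots\subsetneq N_h$ be primes of $\mathcal V$, and choose $y_i\in N_i\setminus N_{i-1}$ for $1\le i\le h$. For $i<h$ and $n\ge0$ we have $y_i\in N_i$ and $y_{i+1}^n\notin N_i$, so $v(y_i)>n\,v(y_{i+1})$; otherwise $y_{i+1}^n\in y_i\mathcal V\subset N_i$. Take two distinct monomials $y^a,y^b$, let $i$ be the first index with $a_i\ne b_i$, say $a_i>b_i$, and let $M=\max_j|a_j-b_j|$. Then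
$$v(y^a)-v(y^b)\ge v(y_i)-M\sum_{j>i}v(y_j)>0,$$
because the sum is at most $h\,v(y_{i+1})$, and is empty if $i=h$. So distinct monomials have distinct values. Nonzero constants have value $0$, because $\mathbb C\subset\mathcal V$. Hence a nontrivial $\mathbb C$-linear combination of monomials is nonzero: its value is the least value of its terms. Thus $y_1,\dots,y_h$ are algebraically independent, and $h\le r$.

**Step 2: setting up the induction.** Let $0=N_0\subsetneq N_1\subsetneq\dots\subsetneq N_h=N$ now be all primes of $\mathcal V$. Let $\kappa_i=\operatorname{Frac}(\mathcal V/N_i)$, which is the residue field of $\mathcal V_{N_i}$. For $i<h$,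
$$W_i=\mathcal V_{N_{i+1}}/N_i$$
is a valuation ring whose only primes are $0$ and $N_{i+1}/N_i$, so it has rank one. Its fraction field is $\kappa_i$ and its residue field $\kappa_{i+1}$. (We use $N_i\mathcal V_{N_{i+1}}=N_i$.) Let $\psi_i:R\to\mathcal V/N_i$ be the natural map. By descending induction on $i$ we construct $\chi_i:A_1\to\kappa_i$ such that

* ($\alpha$) $\chi_i|_R=\psi_i$;
* ($\beta$) $T_{\chi_i}(Q)\ne0$;
* ($\gamma$) $\chi_i(A_1)\subset\mathcal V/N_i$, and the composite of $\chi_i$ with $\mathcal V/N_i\to\mathcal V/N$ is $\chi_h$.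

**Step 3: the start $i=h$.** Let $\chi_h$ be the composite $A_1\to A/\mathfrak m_A=\mathbb C\subset\kappa_h$. By (9) it is $f\mapsto f(0)$ on $R$. For $f\in R$ we have $f-f(0)\in\mathfrak m\subset N$, which is ($\alpha$). The series $T_{\chi_h}(Q)=\sum Q^{(n)}(0)t^n/n!$ is the germ $Q$ itself, which is not zero: this is ($\beta$). Condition ($\gamma$) is clear.

**Step 4: from $i+1$ to $i$.** Apply Lemma 3 to $W=W_i$, $\psi=\psi_i:R\to\mathcal V/N_i\subset W_i$ and $\bar\chi=\chi_{i+1}:A_1\to\kappa_{i+1}$. The hypotheses hold: $\psi_i$ reduces to $\psi_{i+1}=\chi_{i+1}|_R$, and $T_{\chi_{i+1}}(Q)\ne0$. We obtain $\chi_i:A_1\to W_i\subset\kappa_i$ satisfying ($\alpha$) and reducing to $\chi_{i+1}$. The series $T_{\chi_i}(Q)\in W_i[[t]]$ reduces to $T_{\chi_{i+1}}(Q)\ne0$, so ($\beta$) holds. For ($\gamma$), let $a\in A_1$ and lift $\chi_i(a)\in W_i$ to $x\in\mathcal V_{N_{i+1}}$. The residue of $x$ in $\kappa_{i+1}$ is $\chi_{i+1}(a)\in\mathcal V/N_{i+1}$. So there is $y\in\mathcal V$ with $x-y\in N_{i+1}\mathcal V_{N_{i+1}}=N_{i+1}\subset\mathcal V$. Hence $x\in\mathcal V$,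 and $\chi_i(a)\in\mathcal V/N_i$ has image $\chi_{i+1}(a)$ in $\mathcal V/N_{i+1}$, and therefore image $\chi_h(a)$ in $\mathcal V/N$.

**Step 5: the end $i=0$.** The map $\chi_0:A_1\to\kappa_0=K$ is the identity on $R$, and $Q\chi_0(Y_j)=\chi_0(P_j)=P_j=QY_j$. So $\chi_0$ is the inclusion. By ($\gamma$), $A_1\subset\mathcal V$, and $A_1\to\mathcal V/N$ is $\chi_h$, whose kernel is $\mathfrak n_1$. So $N\cap A_1=\mathfrak n_1$. Elements of $A_1\setminus\mathfrak n_1$ are units of $\mathcal V$, so $A=(A_1)_{\mathfrak n_1}\subset\mathcal V$, and $\mathfrak m_A=\mathfrak n_1A\subset N$. Thus $\mathcal V$ dominates $A$. $\square$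

## 7. The equality $A=R_{\mathfrak m}$ and the proof of Theorem 1

**Step 1: the elements of $A_1$ are integral over $R_{\mathfrak m}$.** Put $L=R_{\mathfrak m}$, and suppose that $x\in K$ is not integral over $L$. Then $x\ne0$, and $x^{-1}$ is a nonunit of $L[x^{-1}]$: an equation $x=\sum_{i\le s}a_ix^{-i}$ with $a_i\in L$, multiplied by $x^s$, would make $x$ integral. The ring $L[x^{-1}]/(x^{-1})$ is a nonzero quotient of $L$, so a maximal ideal of $L[x^{-1}]$ containing $x^{-1}$ lies over $\mathfrak m_L$. A valuation ring of $K$ dominating the localization there dominates $L$ and has $x^{-1}$ in its maximal ideal, so it does not contain $x$. Hence an element lying in all valuation rings of $K$ that dominate $L$ is integral over $L$. By Proposition 4 all elements of $A_1$ are of this kind. So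
$$A':=R_{\mathfrak m}[Y_1,\dots,Y_l]\subset A$$
is a finite $R_{\mathfrak m}$-module.

**Step 2: $A'=A$.** This is where a second branch, as in the node, is excluded. Let $\mathfrak n$ be a maximal ideal of $A'$; by integrality it lies over $\mathfrak mR_{\mathfrak m}$. A valuation ring $\mathcal V$ of $K$ with maximal ideal $N$ dominating $A'_{\mathfrak n}$ dominates $R_{\mathfrak m}$, hence $A$ by Proposition 4. So $\mathfrak n=N\cap A'=\mathfrak m_A\cap A'$. Thus $A'$ is local with maximal ideal $\mathfrak m_A\cap A'$. Elements of $A_1\setminus\mathfrak n_1$ lie in $A'$ but not in $\mathfrak m_A$, so they are units of $A'$, and $A=(A_1)_{\mathfrak n_1}\subset A'$.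

**Step 3: $A=R_{\mathfrak m}$.** By Step 2, $A$ is a finite $R_{\mathfrak m}$-module. By (8), $A=\mathbb C+\mathfrak m_A=R_{\mathfrak m}+\mathfrak mA$. So the finite $R_{\mathfrak m}$-module $A/R_{\mathfrak m}$ equals $\mathfrak m$ times itself, and Nakayama's lemma gives $A=R_{\mathfrak m}$.

**Step 4: the equation.** Each $Y_j$ is a quotient $p_j/q_j$ with $p_j,q_j\in R$, $q_j(0)\ne0$. These finitely many elements of $R$ are polynomials in $f_0,\dots,f_{n-1}$ for some $n\ge1$, so $A_1\subset O_n$ (see (4)). Elements of $O_n$ that do not vanish at $t=0$ are units of $O_n$. On $A=R_{\mathfrak m}$ the residue map to $A/\mathfrak m_A=\mathbb C$ is evaluation at $t=0$, so the elements of $A_1\setminus\mathfrak n_1$ do not vanish there. Hence $A=(A_1)_{\mathfrak n_1}\subset O_n$, and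
$$u^{(n)}=f_n\in R\subset A\subset O_n,$$
that is, $u^{(n)}=F(u,\dots,u^{(n-1)})/G(u,\dots,u^{(n-1)})$ with $G(a_0,\dots,a_{n-1})\ne0$. This proves Theorem 1, and with it Conjecture 2 for all $m$. $\blacksquare$

## 8. Coefficient fields, equivalent descriptions, and the chain $O_1\subset O_2\subset\cdots$

**Proof of Theorem 2(a).** All $u^{(N)}(0)$ lie in $k$, because $u^{(N)}(0)=(\mathfrak X^NX_1)(b)$ is a polynomial expression in the coefficients of $\mathbf p$ and the $b_k$ with integer coefficients. Apply Lemma 2 to the equation of Theorem 1.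

**Proof of Theorem 2(b).** (i)⇒(ii) is trivial, (ii)⇒(v) is Theorem 1, and (v)⇒(iv) is trivial. For (iv)⇒(iii) write (2) as a first-order system for $x,x',\dots,x^{(n-1)}$.

(iii)⇒(ii): adjoin $\tau=t$ with $\tau'=1$, $\tau(0)=0$, and $w=1/\prod_kG_k(\tau,x)$, which is analytic near $t=0$. Then $x_k'=F_k\,w\prod_{j\ne k}G_j$ is polynomial in $(\tau,x,w)$. So is $w'=-w^2\big(\prod_kG_k(\tau,x)\big)'$, after expanding the derivative by the chain rule and substituting the polynomial expressions for $x_k'$ and $\tau'$.

(ii)⇒(i): let $\deg p_k\le M$ for all $k$, with $M\ge1$. Take as unknowns the monomials $v_\alpha=\mathbf u^\alpha$, $0\le|\alpha|\le M$; here $v_0=1$ and $v_0'=0$. Then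
$$v_\alpha'=\sum_k\alpha_k\,\mathbf u^{\alpha-e_k}p_k(\mathbf u)$$
is a linear combination of products $v_{\alpha-e_k}v_\beta$ with $|\beta|\le M$: a homogeneous quadratic system. Number its unknowns $v_1,\dots,v_q$ and adjoin $w_{ij}=v_i+v_j$ for $i<j$. Since $v_iv_j=\frac12(w_{ij}^2-v_i^2-v_j^2)$, all $v_i'$, and hence all $w_{ij}'=v_i'+v_j'$, are linear combinations of squares of the unknowns. The component $u$ is among the $v$'s. (For instance $u=e^t$: with $v=1$ and $w=u+v$ we get $u'=uv=\frac12(w^2-u^2-v^2)$, $v'=0$, $w'=\frac12(w^2-u^2-v^2)$.)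

**Proof of Theorem 2(c).** If $u$ is constant, all $O_n=\mathbb C$. Otherwise Step 4 of Section 7 gives $A\subset O_n\subset R_{\mathfrak m}=A$ for one $n$, hence for all larger $n$. So $O_n=A$ for all large $n$, and $A$ is regular of dimension $r$ by (8). $\blacksquare$

## 9. The least order for $t^pe^t$ is $p+1$

**Proof of Theorem 2(d).** Let $u=t^pe^t$, $p\ge0$. Since $(d/dt-1)^{p+1}u=0$, $u$ solves a regular equation of order $p+1$; by (b) it is also a component of a polynomial system.

Suppose there were a regular equation of order $n$ with $1\le n\le p$, with $t$ allowed: $u^{(n)}G=F$, where $F,G$ are evaluated at $(t,u,\dots,u^{(n-1)})$. Put $q=p-n\ge0$ and $X=e^t$. Since $t$ and $X$ are algebraically independent, we may compare coefficients of monomials $t^aX^c$. For $i\le n-1$,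
$$u^{(i)}=X\sum_{l\le i}\binom il\frac{p!}{(p-l)!}\,t^{p-l}\in\mathbb C[t,\,t^{q+1}X],$$
because $p-l\ge p-n+1=q+1$. So $F$ and $G$, after evaluation, lie in $\mathbb C[t,t^{q+1}X]$, and each monomial $t^aX^c$ occurring in them has $a\ge(q+1)c$. In particular the coefficient of $t^qX$ in $F$ is $0$.

Next, the constant term of $G$ as a polynomial in $t,X$ is the value of the polynomial $G$ at $(0,0,\dots,0)$, because every $u^{(i)}$ with $i\le n-1$ is divisible by $t^{q+1}X$. Since $u^{(i)}(0)=0$ for $i<p$, this value is $G|_{t=0}\ne0$. Finally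
$$u^{(n)}=X\Big(\frac{p!}{(p-n)!}\,t^q+\text{higher powers of }t\Big),$$
so only the constant term of $G$ contributes to the coefficient of $t^qX$ in $u^{(n)}G$, which is $\frac{p!}{(p-n)!}\,G|_{t=0}\ne0$. This contradicts $u^{(n)}G=F$. So the least order is exactly $p+1$, whereas $r\le\operatorname{trdeg}_{\mathbb C}\mathbb C(t,e^t)=2$. $\blacksquare$
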